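# Nearest-neighbor graphs in $\mathbb R^d$ that fit in no product of a bounded-treewidth graph with paths

## 1. Nearest-neighbor graphs, tree-decompositions, strong products

All graphs are finite and simple, except that the factor $Q$ below may be any graph. "Subgraph" always means "isomorphic to a subgraph".

**Definition (nearest-neighbor graph).** Let $k\ge 1$, $d\ge1$, and let $X\subset\mathbb R^d$ be finite. Each $w\in X$ *chooses* its $k$ nearest points in $X\setminus\{w\}$, or all of them if there are fewer than $k$. Ties among equal distances are broken by an arbitrary fixed rule, so $w$ chooses exactly $\min\{k,|X|-1\}$ points. The $k$-nearest-neighbor graph ($k$-NN graph) of $X$ has vertex set $X$, and $v,w$ are adjacent if $v$ chooses $w$ or $w$ chooses $v$.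

For example, take $k=1$ and $X=\{0,1,3\}\subset\mathbb R$. Then $0$ and $1$ choose each other and $3$ chooses $1$, so the graph is the path $0,1,3$. The point $1$ has degree $2>k$: degree counts being chosen as well as choosing. Ties matter. For $X=\{0,1,2,3\}$ and $k=1$, the point $0$ must choose $1$ and $3$ must choose $2$. If $1$ chooses $0$ and $2$ chooses $3$, the graph has two components; if $1$ chooses $2$, it is a path. A statement "for every tie-breaking" covers all such graphs.

**Definition (treewidth).** A tree-decomposition of a graph $G$ is a tree $T$ with a bag $B_x\subseteq V(G)$ for each node $x$ of $T$, such that both ends of each edge of $G$ lie in a common bag, and for each vertex $v$ the nodes whose bags contain $v$ form a nonempty subtree of $T$. Its width is $\max_x|B_x|-1$, and $\operatorname{tw}(G)$ is the least width.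

A tree has treewidth at most $1$ (bags are the edges). If a graph has vertices $v_1,\dots,v_n$ and edges only between indices differing by at most $k$, then the bags $\{v_i,\dots,v_{i+k}\}$ arranged along a path show $\operatorname{tw}\le k$. Treewidth does not increase when passing to a minor. In particular a graph that contains a subdivision of $\Gamma$ has treewidth at least $\operatorname{tw}(\Gamma)$.

**Definition (strong product).** $V(G_1\boxtimes G_2)=V(G_1)\times V(G_2)$, and distinct vertices $(a,b)$, $(a',b')$ are adjacent if and only if ($a=a'$ or $aa'\in E(G_1)$) and ($b=b'$ or $bb'\in E(G_2)$).

For example, the strong product of two edges is $K_4$. The strong product of two long paths is the graph of king moves on a chessboard, and it contains the rectangular grid. In a strong product of paths the distance between two vertices is the maximum of their coordinate distances. So a ball of radius $R$ in $P_1\boxtimes\cdots\boxtimes P_r$ is a product of $r$ balls in paths and has at most $(2R+1)^r$ vertices. An empty product of paths is one vertex; with $r=0$ factors, $H\boxtimes P_1\boxtimes\dots\boxtimes P_r$ is just $H$.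

We write $\operatorname{diam}$ for graph diameter. The $d$-dimensional $M\times\dots\times M$ grid has vertex set $\{1,\dots,M\}^d$, with adjacency when one coordinate differs by exactly $1$ and the others agree.

## 2. The product conjecture and three theorems

Do nearest-neighbor graphs in $\mathbb R^d$ look, up to a bounded-treewidth factor, like pieces of a $(d-1)$-dimensional lattice? Precisely, the following conjecture of Dujmović, Morin and Wood appears in the *List of Open Problems* of the MATRIX-IBS Workshop *Structural Graph Theory Downunder III*.

**Conjecture.** There is a function $f:\mathbb N\times\mathbb N\to\mathbb N$ such that for all $k,d\ge1$, every $k$-NN graph of a finite set $X\subset\mathbb R^d$ is a subgraph of $H\boxtimes P_1\boxtimes\dots\boxtimes P_{d-1}$ for some graph $H$ with $\operatorname{tw}(H)\le f(k,d)$ and some paths $P_1,\dots,P_{d-1}$.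

The paths may be as long as we like; $f(k,d)$ must not depend on $X$. The statement is required for every tie-breaking. For a fixed pair $(k,d)$ we say that *the conjecture holds for $(k,d)$* if a finite bound $f(k,d)$ exists. It is known (Dujmović, Morin, Wood) that it holds for $d=2$.

The conjecture is false, and we shall prove the following.

**Theorem 1.** Let $d\ge 3$, $k\ge 2$. For each $m\ge 1$ there is a finite $X_m\subset\mathbb R^d$ such that, for every tie-breaking and every $r\ge 0$: if the $k$-NN graph of $X_m$ is a subgraph of $H\boxtimes P_1\boxtimes\dots\boxtimes P_r$ with all $P_i$ paths, then
$$\operatorname{tw}(H)+1\ \ge\ \frac{2^{m-2}}{(24m+13)^r}.\tag{1}$$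
More generally, if it is a subgraph of $H\boxtimes Q$, where every ball of radius $R$ in $Q$ has at most $\beta(R)$ vertices, then $\operatorname{tw}(H)+1\ge 2^{m-2}/\beta(12m+6)$.

With $r=d-1$ and $m\to\infty$ the right side of (1) is unbounded, so no $f(k,d)$ exists. More path factors do not help, as long as their number is fixed.

**Theorem 2.** The conjecture holds for $(k,d)$ if and only if $k=1$ or $d\le 2$.

**Theorem 3.** Let $d\ge3$, $k\ge2$, $r\ge0$. Let $t(n)$ be the least integer such that every $k$-NN graph of $n$ points in $\mathbb R^d$ (every tie-breaking) is a subgraph of $H\boxtimes P_1\boxtimes\cdots\boxtimes P_r$ for some paths $P_i$ and some $H$ with $\operatorname{tw}(H)\le t(n)$. There are $c=c(d,r)>0$ and $C=C(k,d)$ with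
$$c\,\frac{n^{1-1/d}}{(\log n)^{2r}}\ \le\ t(n)\ \le\ C\,n^{1-1/d}\qquad\text{for all sufficiently large } n .$$
The upper bound uses no path factors. So any fixed number of path factors gains at most a polylogarithmic factor in the worst case.

## 3. One dimension, one neighbor, and lattice points

Three cases can be done by hand.

**Case $d=1$.** Order $X$ as $x_1<\dots<x_n$. If $|i-j|>k$, then at least $k$ points lie strictly between $x_i$ and $x_j$. All of these are strictly closer to $x_i$ than $x_j$ is, so $x_i$ does not choose $x_j$. Hence edges join only indices differing by at most $k$, and $\operatorname{tw}(G)\le k$ as in Section 1. Take $H=G$.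

**Case $k=1$, any $d$.** Each vertex chooses at most one edge, and every edge is chosen by one of its ends. So every component has at most as many edges as vertices: it is a spanning tree plus at most one edge. Deleting one end of the extra edge leaves a forest, which has treewidth at most $1$. Putting the deleted vertex into all bags gives $\operatorname{tw}(G)\le 2$. Take $H=G$ and one-vertex paths.

**Lattice points.** Let $X=\{1,\dots,M\}^d$ with $M\ge2$ and $k\le d$. Every point has at least $d\ge k$ points of $X$ at the minimum distance $1$, so it chooses only such points. The $k$-NN graph is a subgraph of the grid, hence of $P\boxtimes\dots\boxtimes P$ with $d$ factors. Calling one factor $H$, we have $\operatorname{tw}(H)\le1$. The lattice is no counterexample; it is the picture behind the conjecture.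

## 4. Small diameter forces treewidth into $H$

To disprove the conjecture we need an obstruction that path factors cannot absorb. A connected graph of diameter $D$ sees only a ball of radius $D$ in the path factors, and such a ball has only polynomially many vertices in $D$.

**Lemma 1.** Let $\Gamma$ be a connected graph of diameter at most $D$, isomorphic to a subgraph of $H\boxtimes Q$, where every ball of radius $R$ in $Q$ has at most $\beta(R)$ vertices. Then
$$\operatorname{tw}(\Gamma)+1\le(\operatorname{tw}(H)+1)\,\beta(D).\tag{2}$$
For $Q=P_1\boxtimes\dots\boxtimes P_r$ one may take $\beta(R)=(2R+1)^r$.

**Proof.** Let $\varphi=(\varphi_1,\varphi_2)$ be the embedding. If $uv\in E(\Gamma)$, then $\varphi_2(u)$ and $\varphi_2(v)$ are equal or adjacent in $Q$. So $\varphi_2$ does not increase distances, and $\varphi_2(V(\Gamma))$ lies in the ball $B$ of radius $D$ around $\varphi_2(u_0)$, for any fixed vertex $u_0$. Hence $\Gamma$ is a subgraph of $H\boxtimes Q[B]$.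

Let $(B_x)_x$ be a tree-decomposition of $H$ of width $\operatorname{tw}(H)$. Then $(B_x\times B)_x$ is a tree-decomposition of $H\boxtimes Q[B]$. Indeed, if $(a,b)$ and $(a',b')$ are adjacent, then $a=a'$ or $aa'\in E(H)$, so some $B_x$ contains $a$ and $a'$. The nodes whose bags contain $(a,b)$ are those with $a\in B_x$, a subtree. All bags have at most $(\operatorname{tw}(H)+1)|B|$ elements. The value of $\beta$ for paths was computed in Section 1. $\square$

So we look for $k$-NN graphs with small diameter and large treewidth. Large treewidth will come from grids.

**Lemma 2.** For $d\ge1$, the $d$-dimensional $M\times\dots\times M$ grid has treewidth at least $\frac{M^{d-1}}{2d}-1$.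

**Proof.** Let $w$ be the treewidth and $n=M^d$.

**Step 1 (a balanced separator).** We use the standard fact (Robertson–Seymour, *Graph Minors II*) that some set $S$ of at most $w+1$ vertices leaves only components with at most $n/2$ vertices. Here is a short argument. Take a tree-decomposition of width $w$ with tree $T$, and suppose no bag works as $S$. For each node $x$, some component $C_x$ of the graph minus $B_x$ has more than $n/2$ vertices. For $v\in C_x$, the nodes whose bags contain $v$ form a subtree avoiding $x$. Adjacent vertices share a bag, so all these subtrees lie in one and the same component of $T-x$. Orient from $x$ the edge of $T$ toward that component. Each node orients one edge, and $T$ has fewer edges than nodes, so some edge $xy$ is oriented from both ends. Then the vertices of $C_x$ occur only in bags on the side of $y$, and those of $C_y$ only on the side of $x$. So $C_x$ and $C_y$ are disjoint sets of more than $n/2$ vertices each, a contradiction.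

**Step 2 (two random vertices are often connected).** Choose vertices $u,v$ independently and uniformly. Let $u^i$ have its first $i$ coordinates from $v$ and the others from $u$, so $u^0=u$ and $u^d=v$. The grid line in direction $i$ through $u^{i-1}$ and $u^i$ is uniformly distributed among the $M^{d-1}$ lines of direction $i$. Each vertex of $S$ lies on exactly one of these lines, so the line meets $S$ with probability at most $|S|/M^{d-1}$. Hence with probability at least $1-d|S|/M^{d-1}$ none of the $d$ lines meets $S$, and then $u,v$ lie in the same component of the grid minus $S$.

**Step 3 (comparison).** That probability equals $\sum_C(|C|/n)^2\le\max_C|C|/n\le\frac12$, where $C$ runs over the components. So $1-d|S|/M^{d-1}\le\frac12$, and $w+1\ge|S|\ge M^{d-1}/(2d)$. $\square$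

**The cubic lattice is not enough.** Try $\Gamma$ equal to the $M\times M\times M$ grid, with $r=2$. Its diameter is $3(M-1)$ and Lemma 2 gives treewidth at least $M^2/6-1$. Lemma 1 yields only
$$\operatorname{tw}(H)+1\ge\frac{M^2/6}{(6M-5)^2},$$
and the right side is at most $1/6$. No sharper argument could help, since this grid embeds with $H$ a path. We need treewidth much larger than the $(d-1)$st power of the diameter. So the grid must be kept and its diameter must be made logarithmic by shortcuts: over a planar grid in the plane $z=0$ we put coarser and coarser layers at heights $1,2,4,8,\dots$, a picture resembling hyperbolic 3-space. Going up $\log_2$ of the distance, across, and down again connects any two points quickly. Two things must be settled: how to define the layers, and how to make *nearest neighbors* produce the required edges.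

## 5. Dyadic cubes and unsplit edges

Let $d\ge1$, $N=2^m$, $\Omega=[0,N]^d$. For $s=2^i$, $0\le i\le m$, an *$s$-cube* is a cube $\prod_j[sa_j,s(a_j+1)]\subseteq\Omega$ with all $a_j\in\mathbb Z$. An *$s$-edge* is an edge (one-dimensional face) of an $s$-cube. Two dyadic cubes are nested or have disjoint interiors. We shall use one more fact.

**(a)** *If a $t$-cube $A$ contains a nondegenerate subsegment of a $t$-edge $J$, then $J$ is an edge of $A$.* Indeed, the fixed coordinates of $J$ lie in $t\mathbb Z$ and in the corresponding intervals of $A$, so they are endpoints of these intervals. In the direction of $J$ we have two $t$-dyadic intervals that overlap nondegenerately, so they coincide.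

**Definition (subdivision tree).** A *subdivision tree* is a family of dyadic cubes, called *nodes*, generated as follows. $\Omega$ is a node. Each node is declared a *leaf* or *split*; unit nodes are leaves. The $2^d$ half-size children of a split node are nodes.

The leaves tile $\Omega$. Moreover, every dyadic cube $D\subseteq\Omega$ is a node or is properly contained in a leaf. To see this, descend from $\Omega$ to $D$ by halving; either all proper ancestors of $D$ are split nodes, and $D$ is a node, or the first one that is not split is a leaf properly containing $D$.

**Definition (split and unsplit edges).** Let $\mathcal E$ be the set of all edges of all nodes. A member $I\in\mathcal E$ is *split* if it is an edge of some split node. Let $\mathcal E_0$ be the set of unsplit members.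

If $I$ is split, it is an edge of a split node $A$, and its two halves are edges of children of $A$, so they belong to $\mathcal E$. Unit edges are unsplit, because split nodes have size at least $2$. By repeated halving, every $I\in\mathcal E$ is a concatenation of members of $\mathcal E_0$. Each $I\in\mathcal E_0$ is an edge of a node of size $|I|$, and this node is not split. So

$$\text{each } I\in\mathcal E_0 \text{ is an edge of a leaf of size } |I|.\tag{3}$$

**Definition (the graphs $\Sigma$ and $\Sigma'$).** $\Sigma$ has as vertices the endpoints of members of $\mathcal E_0$ and as edges the members of $\mathcal E_0$. $\Sigma'$ is obtained from $\Sigma$ by subdividing each edge once, the subdivision vertex being placed at the midpoint.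

All vertices of $\Sigma$ are integer points. Corners of leaves are vertices of $\Sigma$: a corner is an end of an edge of the leaf, which is a concatenation of members of $\mathcal E_0$, one of which ends there. Conversely, by (3) every vertex of $\Sigma$ is a corner of a leaf.

**A planar example.** Let $d=2$, $N=4$, and let a node of size at least $2$ be split if and only if it meets the line $y=0$. The root is split. Of its four children, the two lower ones are split into unit squares, and the two upper ones, $[0,2]\times[2,4]$ and $[2,4]\times[2,4]$, are leaves. The segment $[0,2]\times\{2\}$ is an edge of the leaf $[0,2]\times[2,4]$, but also of the split node $[0,2]^2$; it is split and replaced by its two unit halves. The segment $\{2\}\times[2,4]$ is an edge of the two upper leaves only, so it is unsplit. In all, $\mathcal E_0$ has $12+10$ unit edges in the strip $0\le y\le 2$ and $5$ edges of length $2$ above, and $\Sigma$ has $15+3=18$ vertices.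

**The half-space tree.** This is the three-dimensional version, which will prove Theorem 1. Let $d=3$, $m\ge1$, and let a node of size at least $2$ be split if and only if it meets the plane $z=0$. By induction from the root downward, all $s$-cubes with $z$-range $[0,s]$ are nodes ($s=2^i$, $0\le i\le m$): the parent of such a cube, for $s<N$, has $z$-range $[0,2s]$, is a node, and is split. The other nodes are the remaining children, exactly all $s$-cubes with $z$-range $[s,2s]$ ($s=2^i$, $0\le i\le m-1$). They do not meet $z=0$, so they are leaves. The following segments belong to $\mathcal E_0$.

1. All unit edges in the plane $z=0$, and all unit segments from $(x,y,0)$ to $(x,y,1)$ with integers $0\le x,y\le N$. They are edges of unit nodes, and unit edges are unsplit.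
2. For $0\le i\le m-1$ and $x,y\in2^i\mathbb Z\cap[0,N]$, the segment from $(x,y,2^i)$ to $(x,y,2^{i+1})$. Every node of size $2^i$ with this edge has $z$-range $[2^i,2^{i+1}]$ and is a leaf, and such nodes exist.
3. For $1\le i\le m$, all horizontal $2^{i-1}$-edges at height $z=2^i$. With $s=2^{i-1}$, such an edge is an edge of a leaf with $z$-range $[s,2s]$. The only other possible $z$-range of a cube of size $s$ with this edge is $[2s,3s]$, and no such cube is a node.

The unit leaves with $z$-range $[0,1]$ have corners at heights $0$ and $1$. The leaves with $z$-range $[s,2s]$ have corners at heights $s$ and $2s$ with $x,y\in s\mathbb Z$. So the vertices of $\Sigma$ are exactly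
$$\text{the points of height } 0 \text{ or } 1 \text{ with integer } x,y,\ \text{ and those of height } 2^i,\ 1\le i\le m,\ \text{with } x,y\in 2^{i-1}\mathbb Z,\tag{4}$$
with $0\le x,y\le N$ throughout.

## 6. The corner set alone splits into horizontal layers

The graph $\Sigma$ of the half-space tree contains the planar grid at height $0$ and the vertical shortcuts. The first point set to try is $V(\Sigma)$ itself. This does not work: with $k=2$, some tie-breaking destroys every vertical edge.

Consider a vertex $v$ of height $2s$, where $s=2^{i-1}$, $1\le i\le m$. By (4), its coordinates $x,y$ lie in $s\mathbb Z$. Other vertices of height $2s$ are at distance at least $s$. Vertices of other heights have height at most $s$ or at least $4s$, so they too are at distance at least $s$. And $v$ has at least two horizontal neighbors at distance exactly $s$, even at a corner of the square. So $v$ may choose two points of its own height. The same is true at heights $0$ and $1$, where the minimum distance is $1$ and is attained by at least two horizontal neighbors. With these choices, all edges of the $2$-NN graph are horizontal, and the graph is a disjoint union of subgraphs of planar grids. Such a union lies in one long planar grid,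 hence in $P\boxtimes P'$ with $P,P'$ paths.

The exact trouble is this: the endpoint of a long edge usually also carries shorter edges, or edges of equal length, and it spends its $k$ choices on those. The endpoints cannot be trusted to choose along the long edge. But the *midpoint* of the edge might: its two ends are at distance $s/2$, and if nothing else comes that close, then two choices are exactly what is needed to keep the whole edge. So we take $X=V(\Sigma')$ instead. In the planar example, the midpoint $(2,3)$ of $\{2\}\times[2,4]$ has the two ends at distance $1$, and the closest competitors, $(1.5,2)$ and $(2.5,2)$, at distance $\sqrt{1.25}$. The next section proves that this always happens, for every subdivision tree, however abruptly its cube sizes change.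

## 7. Midpoints choose the ends of their edges

**Lemma 3.** Let $I\in\mathcal E_0$ have length $s$, direction $e_1$ (say) and midpoint $p$. Let
$$U_I=\{q:\ |q_1-p_1|<s/2,\ |q_i-p_i|<s\ (i\ge2)\}.$$
Then no $J\in\mathcal E_0$ with $J\ne I$ meets $U_I$.

**Proof.** Suppose $q\in J\cap U_I$, where $J\in\mathcal E_0$, $J\ne I$. Put $t=|J|$, and let $L$ be a leaf of size $t$ with edge $J$, by (3).

**Step 1 (show $t\ge s$: shorter edges stay away).** Since $q\in L$ and $U_I$ is an open set containing $q$, the set $\operatorname{int}L\cap U_I$ is nonempty and open. The numbers $p_i$, $i\ge2$, lie in $s\mathbb Z$, so the closure of $U_I$ is the union of the $2^{d-1}$ cubes of the mesh-$s$ lattice that have $I$ as an edge. The interiors of these cubes are dense in the closure of $U_I$, so one of them, $D$, satisfies $\operatorname{int}D\cap\operatorname{int}L\ne\emptyset$. Each cube of the mesh-$s$ lattice is contained in $\Omega$ or interior-disjoint from it, and $L\subseteq\Omega$, so $D\subseteq\Omega$ and $D$ is an $s$-cube.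

If $D$ is a node, it is not split, since its edge $I$ is unsplit; so $D$ is a leaf, and $D=L$ because distinct leaves have disjoint interiors. If $D$ is not a node, it is properly contained in a leaf, and this leaf must be $L$ for the same reason. In both cases $D\subseteq L$ and $t\ge s$.

**Step 2 (show that $J$ lies along $I$).** The fixed coordinates of $J$ are multiples of $t$, hence of $s$. If $J$ does not have direction $e_1$, then $q_1\in s\mathbb Z$ and $|q_1-p_1|<s/2$. This is impossible because $p_1\in s(\mathbb Z+\frac12)$. So $J$ has direction $e_1$. For $i\ge2$ we have $q_i,p_i\in s\mathbb Z$ and $|q_i-p_i|<s$, so $q_i=p_i$. Thus $J$ lies on the line of $I$ and contains $q$, which is an interior point of $I$. The endpoints of $J$ are at multiples of $s$ along this line, so $J$ either contains $I$ or misses its interior; hence $I\subseteq J$.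

**Step 3 (a longer unsplit edge is impossible).** Since $I\ne J$, we have $t>s$. Now $I$ is an edge of a node $D_0$ of size $s$. Let $A$ be the ancestor of $D_0$ of size $t$; it is a split node, as it has the proper descendant $D_0$. It contains $I$, a nondegenerate subsegment of the $t$-edge $J$, so by (a) $J$ is an edge of $A$. Hence $J$ is split, a contradiction. $\square$

By Lemma 3, the midpoint of $I$, which lies in $U_I$, is on no other member of $\mathcal E_0$. So midpoints are distinct from one another and from all vertices of $\Sigma$, and $X=V(\Sigma')$ really is a set of $|V(\Sigma)|+|\mathcal E_0|$ points.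

**Lemma 4.** Let $X=V(\Sigma')$. For every $k\ge2$ and every tie-breaking, the $k$-NN graph of $X$ contains $\Sigma'$. The same holds for $X\cup Y$, where $Y$ is any finite set all of whose points are at distance greater than $N$ from every point of $X$. Moreover $|\mathcal E_0|\le d\,|V(\Sigma)|$.

**Proof.** **Step 1 (the ends are the two nearest points).** Let $p$ be the midpoint of $I\in\mathcal E_0$, with $|I|=s\le N$ and direction $e_1$. Every other point of $X$ is an end of $I$ or lies on some $J\in\mathcal E_0\setminus\{I\}$. The ends of $I$ are outside $U_I$ by the first inequality in its definition, and the other points are outside $U_I$ by Lemma 3. If $x\notin U_I$, then $|x_1-p_1|\ge s/2$ or $|x_i-p_i|\ge s$ for some $i\ge2$. In either case $|x-p|\ge s/2$. Equality rules out the second alternative and forces $x_1=p_1\pm s/2$ and $x_i=p_i$ for $i\ge2$, so it holds only for the two ends of $I$. Points of $Y$ are at distance greater than $N\ge s$ from $p$. So the two ends of $I$ are strictly closer to $p$ than all other points of $X$ and $Y$, and $p$ chooses both whenever $k\ge2$. Every edge of $\Sigma'$ joins a midpoint to an end of its edge, so the $k$-NN graph contains $\Sigma'$.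

**Step 2 (counting edges).** At a vertex of $\Sigma$, two distinct members of $\mathcal E_0$ cannot leave in the same direction. If they have equal length they coincide. Otherwise the longer contains the midpoint of the shorter, contradicting Lemma 3. So $\Sigma$ has maximum degree at most $2d$, and $|\mathcal E_0|\le d|V(\Sigma)|$. $\square$

## 8. Logarithmic diameter over a planar grid: proof of Theorem 1

It suffices to construct $X_m\subset\mathbb R^3$ and embed it in $\mathbb R^3\times\{0\}^{d-3}$; distances do not change. Take the half-space tree of Section 5 and let $X_m=V(\Sigma')$.

**Step 1 (the diameter of $\Sigma'$ is at most $12m+6$).** We climb from an arbitrary vertex to height $N$, using (4) and the segments of items 1–3. From height $0$, one step of item 1 leads to height $1$. From height $1$, one step of item 2 with $i=0$ leads to height $2$. From a vertex of height $2^i$ with $1\le i\le m-1$, we have $x,y\in2^{i-1}\mathbb Z$. If $x$ is an odd multiple of $2^{i-1}$, then $0<x<N$ and a horizontal step of item 3 of length $2^{i-1}$ makes it a multiple of $2^i$, staying in $[0,N]$; likewise for $y$. After these at most two steps, one step of item 2 leads to height $2^{i+1}$. So height $N=2^m$ is reached in at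 most $2+3(m-1)=3m-1$ steps. At height $N$ the vertices have $x,y\in\frac N2\mathbb Z$, and the edges of item 3 with $i=m$ form a $3\times3$ grid, of diameter $4$. Hence
$$\operatorname{diam}\Sigma\le 2(3m-1)+4=6m+2,\qquad \operatorname{diam}\Sigma'\le2(6m+2)+2=12m+6,$$
because subdividing doubles distances and each midpoint is adjacent to a vertex of $\Sigma$.

**Step 2 (the treewidth of $\Sigma'$ is at least $2^{m-2}-1$).** By item 1, $\Sigma$ contains the $(N+1)\times(N+1)$ grid at height $0$, so $\Sigma'$ contains a subdivision of it. By Lemma 2 (in dimension $2$),
$$\operatorname{tw}(\Sigma')+1\ge\frac{N+1}{4}\ge2^{m-2}.$$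

**Step 3 (conclusion).** By Lemma 4, for every $k\ge2$ and every tie-breaking, the $k$-NN graph of $X_m$ contains $\Sigma'$. If it is a subgraph of $H\boxtimes Q$, so is $\Sigma'$, and Lemma 1 with $D=12m+6$ gives
$$2^{m-2}\le\operatorname{tw}(\Sigma')+1\le(\operatorname{tw}(H)+1)\,\beta(12m+6).$$
For $r$ paths we may take $\beta(12m+6)=(24m+13)^r$. This proves Theorem 1. $\square$

The third dimension enters in Step 2: the bottom of the half-space must be a plane, to carry a grid of large treewidth. In the planar example of Section 5 the bottom is a line carrying only a path, and Step 2 has nothing to offer.

**Remark (which factors $Q$ could help).** Let $d\ge3$ and $k\ge2$. By Theorem 1, no factor $Q$ of subexponential growth suffices, meaning $\beta(R)=e^{o(R)}$ with $\beta$ fixed while $Q$ may depend on $X$: then $2^{m-2}/\beta(12m+6)\to\infty$. Exponential growth trivially suffices, since $G\subseteq K_1\boxtimes G$ and the degrees of $G$ are bounded. The degree bound rests on a cone argument that we shall use again in Section 11.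

**Lemma 5.** There is a number $C_d$ and a cover of $\mathbb R^d$ by $C_d$ cones with apex $0$ such that any two nonzero vectors in one cone form an angle less than $60^\circ$. If $K$ is one of these cones and $x\ne x^*$ are points of $p+K$ different from $p$ with $|x-p|\le|x^*-p|$, then $|x-x^*|<|x^*-p|$.

**Proof.** By compactness, finitely many caps of angular radius $29^\circ$ cover the unit sphere; take the cones over them. Put $a=|x^*-p|\ge b=|x-p|>0$, and let $\theta$ be the angle between $x-p$ and $x^*-p$. Then $\cos\theta>\frac12$, so
$$|x-x^*|^2=a^2+b^2-2ab\cos\theta<a^2+b^2-ab=a^2-b(a-b)\le a^2.\qquad\square$$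

Now let $p\in X$, and among the points in one translated cone $p+K$ that choose $p$ let $x^*$ be farthest from $p$. Every other such $x$ is strictly closer to $x^*$ than $p$ is. Since $x^*$ chooses $p$, at most $k-1$ points are strictly closer to $x^*$ than $p$. So at most $k$ points in each translated cone choose $p$, and $G$ has maximum degree at most $(C_d+1)k$. A ball of radius $R$ in $G$ then has at most $((C_d+1)k+1)^R$ vertices, which is exponential in $R$, as claimed in the Remark.

## 9. The pairs $(k,d)$ for which the conjecture holds: proof of Theorem 2

If $d\ge3$ and $k\ge2$, Theorem 1 with $r=d-1$ gives $\operatorname{tw}(H)\ge2^{m-2}/(24m+13)^{d-1}-1\to\infty$ as $m\to\infty$, so the conjecture fails. If $d=2$, it holds by the quoted theorem of Dujmović, Morin and Wood. If $d=1$ or $k=1$, it holds by Section 3, with $\operatorname{tw}(H)\le k$ and $\operatorname{tw}(H)\le 2$ respectively. $\square$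

## 10. Wide tubes threaded through a $d$-dimensional grid: the lower bound of Theorem 3

How much treewidth did the half-space tree give in terms of the number $n$ of points? By (4),
$$|V(\Sigma)|=2(N+1)^2+\sum_{i=1}^m(2^{m-i+1}+1)^2\le 2(N+1)^2+\tfrac{16}{3}N^2,$$
so $n$ is of order $N^2$ by Lemma 4, and a treewidth bound of order $N$ is of order $n^{1/2}$. Theorem 3 asks for $n^{1-1/d}$, which is larger. For that we want a *full-dimensional* grid of side about $N$ among about $N^d$ points, still with diameter polynomial in $m=\log_2N$. So the shortcuts must run through the grid itself: there must be a network of tubes, filled with large cubes, reaching close to every point, and yet most grid lines must run undisturbed between the tubes. Here is how to arrange both.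

Let $d\ge3$, $m\ge2$, $N=2^m$. For $0\le j\le m-1$ let $C_j$ be the set of odd multiples of $2^j$ in $[0,N]$. So $|C_j|=2^{m-j-1}$ and $C_{m-1}=\{N/2\}$. Put $w_j=2^j/(4m)$ and
$$g(t)=\max\Bigl(0,\max_{0\le j\le m-1,\;c\in C_j}(w_j-|t-c|)\Bigr),\qquad \sigma(x)=\text{second smallest of }g(x_1),\dots,g(x_d).$$

The function $g$ has a tent of height $w_j$ over each $c\in C_j$. The number $\sigma(x)$ is large when *all but at most one* coordinate lie under high tents, that is, in tubes along axis-parallel lines. And $\sigma(x)$ is small as soon as *two* coordinates have small $g$. A tube leaves one coordinate free; a grid line controls $d-1\ge2$ coordinates. This is where $d\ge3$ is needed.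

The function $g$ is $1$-Lipschitz, and order statistics do not spoil this, so $\sigma$ is $1$-Lipschitz in the sup norm. Since each $c\in C_j$ satisfies $c\ge2^j>w_j$, we have $g(0)=0$, hence $\sigma(0)=0$.

**The tree.** A node $Q$ of size $s$ is a leaf if and only if $s=1$ or $\sigma\ge s$ throughout $Q$. As $\sigma(0)=0$, the root is split.

As an example let $d=3$, $m=10$, $N=1024$. Then $w_9=512/40=12.8$, so on $[512,516]$ we have $g\ge 8.8$, and $\sigma\ge8.8\ge4$ on the cube $[512,516]^3$. The only tents reaching $520=8\cdot65$ are the one over $512$, of value $4.8$ there, and the one over $520$ itself, of height $w_3=0.2$. So $\sigma(520,520,520)=4.8<8$, and the cube $[512,520]^3$ and all its ancestors are split. Hence $[512,516]^3$ is a leaf of size $4$. The tent over $512$ makes $g>1$ at the $23$ integers $501,\dots,523$.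

**Step 1 (most integers are outside the tents).** Let $R=\{t\in\{0,\dots,N\}:g(t)\le1\}$ and $M=|R|$. We show $M\ge\frac34N$. If $t\in\{0,\dots,N\}\setminus R$, then $|t-c|<w_j-1$ for some $j$ and some $c\in C_j$, where $w_j>1$. For given $c$ at most $2(w_j-1)+1<2w_j$ integers satisfy this. So the number of excluded integers is at most
$$\sum_{j=0}^{m-1}2^{m-j-1}\cdot2\cdot\frac{2^j}{4m}=\frac N4,$$
and $M\ge N+1-\frac N4\ge\frac34N$.

**Step 2 (neighboring leaves have comparable size, so chains of leaves give short walks).** Let $Q,Q'$ be leaves of sizes $s\le s'$.

(i) If $s\ge2$, then $\sigma\ge s$ on $Q$. This is the definition of a leaf.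

(ii) $\sigma(y)<4s$ for all $y\in Q$. The leaf $Q$ is not the root. Its parent is split, so it contains $x$ with $\sigma(x)<2s$, and $\|x-y\|_\infty\le2s$.

(iii) If $Q\cap Q'\ne\emptyset$, then $s'\le2s$. This is clear if $s'=1$. Otherwise take $y\in Q\cap Q'$; by (i) for $Q'$ and (ii) for $Q$, $s'\le\sigma(y)<4s$, and both sizes are powers of two.

(iv) If $Q\cap Q'\ne\emptyset$, then $Q,Q'$ share a corner. In each coordinate we have intersecting dyadic intervals $K,K'$ of lengths $s$ and $s'\in\{s,2s\}$. Either $K\subseteq K'$, and then $K=K'$ or $K$ is a half of $K'$; or they meet in exactly one point, an endpoint of both. In all cases they have a common endpoint. Combine these endpoints over all coordinates.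

(v) Any two corners of $Q$ are at distance at most $2d$ in $\Sigma$. Each edge of $Q$ is a concatenation of members of $\mathcal E_0$. Each such member is an edge of a leaf of the same length by (3), and this leaf meets $Q$, so by (iii) its length is at least $s/2$. So each edge of $Q$ consists of at most two members of $\mathcal E_0$, and two corners of $Q$ are joined by a path of at most $d$ edges of $Q$.

(vi) Call a sequence of leaves $Q_1,\dots,Q_\ell$ with $Q_i\cap Q_{i+1}\ne\emptyset$ a *chain*. Then every corner of $Q_1$ is at $\Sigma$-distance at most $2d\ell$ from every corner of $Q_\ell$: pass from each leaf to the next through a shared corner, given by (iv), walking at most $2d$ inside each leaf, by (v).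

**Step 3 (large $\sigma$ along a segment means few leaves).** Let $\gamma\subset\Omega$ be an axis-parallel segment from $u$ to $v$ of length $\ell>0$ with $\sigma\ge a\ge0$ on $\gamma$. We claim:

(vii) There is a chain of at most $\ell/\max(1,a/4)+2$ leaves, the first containing $u$ and the last containing $v$.

Let $\lambda$ be the line of $\gamma$. Each leaf meeting $\lambda$ meets it in a dyadic interval whose length is the size of the leaf. These intervals cover $\lambda\cap\Omega$. Since dyadic intervals are nested or have disjoint interiors, the inclusion-maximal ones tile $\lambda\cap\Omega$. Take one leaf for each maximal interval that overlaps $\gamma$ nondegenerately, in order along $\gamma$. These intervals cover $\gamma$; the first contains $u$, the last contains $v$, and consecutive ones share an endpoint, so we have a chain. An interval in the list that is not contained in $\gamma$ has an endpoint of $\gamma$ in its interior; since the interiors are disjoint there are at most two such intervals. The others lie inside $\gamma$. If $s$ is the length of an interval in the list, its leaf contains a point of $\gamma$, so $a<4s$ by (ii), and also $s\ge1$. So the intervals inside $\gamma$ have length at least $\max(1,a/4)$,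 and there are at most $\ell/\max(1,a/4)$ of them.

**Step 4 (the diameter is $O(m^2)$: travel from scale to scale).** Let $u\in V(\Sigma)$, an integer point. We move from $u$ to $c^*=(N/2,\dots,N/2)$, one coordinate at a time.

*Stage $0$.* Move every even coordinate by $1$ to an odd integer in $[0,N]$, that is, into $C_0$; leave odd coordinates alone. By (vii) with $\ell=1$, $a=0$ this uses at most $3$ leaves per coordinate.

*Stage $j+1$, for $0\le j\le m-2$.* All coordinates are in $C_j$. Move each of them by exactly $2^j$ into $C_{j+1}$. This is possible: for $c\in C_j$ the numbers $c\pm2^j$ are consecutive multiples of $2^{j+1}$, so one of them is an odd multiple of $2^{j+1}$, and both lie in $[0,N]$. While one coordinate moves, the other $d-1$ are in $C_j\cup C_{j+1}$, where $g\ge\min(w_j,w_{j+1})=w_j$. At most one of the $d$ values $g(x_i)$ is then below $w_j$, so $\sigma\ge w_j$ along the move. By (vii) with $\ell=2^j$ and $a=w_j$, the move uses at most $2^j\cdot4/w_j+2=16m+2\le17m$ leaves.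

After stage $m-1$ all coordinates are in $C_{m-1}=\{N/2\}$. Consecutive moves share a point, so we obtain a chain from a leaf containing $u$ to a leaf containing $c^*$ with at most $3d+17dm(m-1)\le17dm^2$ leaves.

For $u,u'\in V(\Sigma)$, let $L_u,L_{u'}$ be leaves having $u,u'$ as corners. Join $L_u$, the chain of $u$, the reversed chain of $u'$, and $L_{u'}$. This is a chain of at most $34dm^2+2\le35dm^2$ leaves. By (vi), $\operatorname{diam}\Sigma\le70d^2m^2$, so
$$D:=\operatorname{diam}\Sigma'\le140d^2m^2+2\le142d^2m^2 .\tag{5}$$

**Step 5 (the treewidth is at least of order $N^{d-1}$).** Consider an axis-parallel line all of whose $d-1\ge2$ fixed coordinates are in $R$. At each of its points in $\Omega$ at least two coordinates satisfy $g\le1$, so $\sigma\le1$. By (i), every leaf meeting the line has size $1$. Consider a unit segment of this line between consecutive integer points of $\Omega$. Its midpoint lies in a leaf, which is a unit cube and therefore contains the whole segment. By (a) the segment is an edge of that leaf, and unit edges are unsplit, so it belongs to $\mathcal E_0$.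

Thus $\Sigma$ contains a subdivision of the $d$-dimensional grid of side $M$. Its branch vertices are the points of $R^d$, and points of $R^d$ differing in one coordinate by consecutive elements of $R$ are joined along the line through them. These paths are internally disjoint and avoid other branch vertices: an internal vertex has exactly one coordinate outside $R$, and this determines the direction, the line and the path. By Lemma 2 and Step 1,
$$\operatorname{tw}(\Sigma')+1\ge\frac{M^{d-1}}{2d}\ge\frac{(3N/4)^{d-1}}{2d}.\tag{6}$$

**Step 6 (adjust the number of points and conclude).** Let $n_m=|V(\Sigma')|$. The vertices of $\Sigma$ are integer points of $\Omega$, so Lemma 4 gives $n_m\le(d+1)(N+1)^d\le(d+1)(2N)^d$. Also $n_m\ge M^d\ge(3N/4)^d\ge N$, where the last inequality holds since $3N/4\ge3$ and $d\ge3$. So $n_m\to\infty$. Replacing $m$ by $m+1$ doubles $N$, so $n_{m+1}\le(d+1)(4N)^d\le C_d'\,n_m$ with $C'_d=(d+1)(16/3)^d$.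

Given large $n$, let $m$ be the largest index with $n_m\le n$; it exists because $n_m\to\infty$. Then $n_m\le n<n_{m+1}\le C'_dn_m$. From $n<n_{m+1}\le(d+1)(4N)^d$ we get $N\ge c_dn^{1/d}$ for a constant $c_d>0$, and from $N\le n_m\le n$ we get $m\le\log_2n$. Add to $X=V(\Sigma')$ any $n-n_m$ points at distance greater than $N$ from every point of $X$. By Lemma 4, the $k$-NN graph of the resulting $n$-point set contains $\Sigma'$ for all $k\ge2$ and every tie-breaking. If this graph is a subgraph of $H\boxtimes P_1\boxtimes\dots\boxtimes P_r$, then Lemma 1 with (5) and (6) gives
$$\operatorname{tw}(H)+1\ \ge\ \frac{(3N/4)^{d-1}}{2d\,(2D+1)^r}\ \ge\ \frac{(3N/4)^{d-1}}{2d\,(285d^2m^2)^r}\ \ge\ c'(d,r)\,\frac{n^{1-1/d}}{(\log n)^{2r}} .$$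
For large $n$ the right side is large, so the $+1$ is absorbed by decreasing the constant. This proves the lower bound of Theorem 3. $\square$

## 11. Sphere separators: the upper bound of Theorem 3

We show that $\operatorname{tw}(G)\le C(k,d)\,n^{1-1/d}$ for every $k$-NN graph $G$ of a set $X$ of $n\ge2$ points in $\mathbb R^d$, $d\ge2$. Taking $H=G$ and one-vertex paths then gives the upper bound. For $x\in X$ let $r_x>0$ be the distance from $x$ to its farthest chosen neighbor. At most $k-1$ points of $X\setminus\{x\}$ are strictly closer to $x$ than $r_x$: the points strictly closer than the farthest chosen neighbor are all chosen, and there are at most $k$ choices, one of which is that neighbor.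

**Step 1 (the balls overlap boundedly).** Let $C_d$ be as in Lemma 5 and $K=C_dk+1$. We claim that every $p\in\mathbb R^d$ lies in at most $K$ of the open balls $B^\circ(x,r_x)$. Among the centers $x\ne p$ in one of the translated cones with apex $p$ whose open balls contain $p$, let $x^*$ be farthest from $p$. By Lemma 5, every other such $x$ satisfies $|x-x^*|<|x^*-p|<r_{x^*}$, so there are at most $k-1$ of them. This gives at most $k$ centers per cone; the extra $1$ accounts for $x=p$.

**Step 2 ($G$ lives in an intersection graph of closed balls).** If $x$ chooses $y$, then $|x-y|\le r_x<r_x+r_y$. As $X$ is finite, there is $\eta\in(0,1)$ with $(1-\eta)(r_x+r_y)\ge|x-y|$ for all edges $xy$ of $G$. Hence $G$ is a subgraph of the intersection graph of the closed balls $B_x=B(x,(1-\eta)r_x)$. Since $B_x\subset B^\circ(x,r_x)$, each point is in at most $K$ of the balls $B_x$.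

**Step 3 (separate recursively).** We use the theorem of Miller, Teng, Thurston and Vavasis (*Separators for sphere-packings and nearest neighbor graphs*, J. ACM 44 (1997)): for any $n$ balls in $\mathbb R^d$ with every point in at most $K$ of them, there is a sphere that intersects at most $A\,n^{1-1/d}$ of the balls, $A=A(K,d)$, with at most $\frac{d+1}{d+2}n$ balls in its interior and at most $\frac{d+1}{d+2}n$ in its exterior. No ball in the interior meets one in the exterior.

Let $F(n)$ be the maximum of $\operatorname{tw}+1$ over subgraphs of intersection graphs of at most $n$ balls with every point in at most $K$ of them, and put $F(0)=0$. Let $\alpha=\frac{d+1}{d+2}$ and $\beta=1-\frac1d>0$ (here $\beta$ is a number). Given such a graph, let $S$ be the set of vertices whose balls meet the sphere. Take tree-decompositions of the two sides, join their trees by an edge, and add $S$ to all bags; if both sides are empty, use the single bag $S$. There are no edges between the sides, so this is a tree-decomposition, and for $n\ge1$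
$$F(n)\le A\,n^{\beta}+F(\lfloor\alpha n\rfloor).$$
By induction $F(n)\le\frac{A}{1-\alpha^\beta}n^\beta$, since
$$A\,n^\beta+\frac{A}{1-\alpha^\beta}(\alpha n)^\beta=A\,n^\beta\Bigl(1+\frac{\alpha^\beta}{1-\alpha^\beta}\Bigr)=\frac{A}{1-\alpha^\beta}\,n^\beta .$$
Since $K$ depends only on $k$ and $d$, so does the constant, and by Step 2 $\operatorname{tw}(G)\le F(n)\le C(k,d)\,n^{1-1/d}$. This completes the proof of Theorem 3. $\square$
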